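\title{Products with at least two representations in arbitrary groups}

\begin{abstract}
Let $A$ and $B$ be finite subsets of a group $G$, each with at least two elements, and let $N_i$ be the set of elements of $G$ that can be written as $ab$ with $a\in A$, $b\in B$ in at least $i$ ways. Dicks and Ivanov conjectured that either $|N_1|+|N_2|\ge 2(|A|+|B|-2)$ or $N_2$ contains a left coset of a subgroup of order at least $3$. We prove this for every group, with $N_3$ in place of $N_2$ in the second alternative, and we classify the pairs for which the inequality fails: after deleting at most one element from $A$ or from $B$ one obtains a pair $(X,Y)$ with $|XY|\le |X|+|Y|-3$. The proof is self-contained.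
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group, written multiplicatively, and let $A,B$ be finite nonempty subsets of $G$. For $z\in G$ let $r_{A,B}(z)$ be the number of pairs $(a,b)\in A\times B$ with $ab=z$; such a pair is a \emph{representation} of $z$. For $i\ge 1$ put
\[
N_i(A,B)=\{z\in G:\ r_{A,B}(z)\ge i\}.
\]
Thus $N_1(A,B)$ is the product set $AB$, and $N_1\supseteq N_2\supseteq\cdots$. We ask how small the number
\[
|N_1(A,B)|+|N_2(A,B)|=\sum_{z\in G}\min\{2,r_{A,B}(z)\}
\]
can be in terms of $|A|$ and $|B|$. It counts the pairs in $A\times B$, except that no product is counted more than twice. Two examples suggest the answer.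

\begin{example}[Intervals]\label{ex:intervals}
Let $G=\mathbb Z$, $A=\{0,\dots,k-1\}$ and $B=\{0,\dots,l-1\}$ with $k,l\ge2$. For $0\le z\le k+l-2$ the number of representations of $z$ is $1+\min\{z,\ k+l-2-z,\ k-1,\ l-1\}$, which equals $1$ only at the two endpoints. So $|N_1|=|A|+|B|-1$, $|N_2|=|A|+|B|-3$, and $|N_1|+|N_2|=2(|A|+|B|-2)$.
\end{example}

\begin{example}[Subgroups]\label{ex:subgroups}
Let $A=B=H$ be a finite subgroup with $|H|\ge2$. Every element of $H$ has $|H|$ representations. So $|N_1|=|A|+|B|-|H|$ and $|N_1|+|N_2|=2(|A|+|B|-|H|)$, which is below $2(|A|+|B|-2)$ exactly when $|H|\ge3$.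
\end{example}

For $|N_1|$ alone these two examples describe the truth: either $|AB|\ge|A|+|B|-1$, as for intervals, or $AB$ contains a left coset $gH$ of a subgroup $H$ of order at least $2$ (Proposition~\ref{prop:deficient}(a) below). At the next level $|N_2|$ has no lower bound of its own. For $A=\{0,\dots,k-1\}$ and $B=\{0,k,\dots,(l-1)k\}$ in $\mathbb Z$ all sums are distinct and $N_2$ is empty; but then $|N_1|=kl$, and $kl-2(k+l-2)=(k-2)(l-2)\ge0$. What $N_2$ loses, $N_1$ gains, so the quantity to bound is $|N_1|+|N_2|$. One guesses that intervals give the minimum unless a subgroup of order at least $3$ interferes, and that such a subgroup leaves a full coset inside $N_2$. This is the conjecture of Dicks and Ivanov (2008), which we take from \cite{source}: if $|A|,|B|\ge2$, then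
\begin{enumerate}
\item[(i)] $|N_1(A,B)|+|N_2(A,B)|\ge 2(|A|+|B|-2)$, or
\item[(ii)] there are a subgroup $H\le G$ with $|H|\ge3$ and an element $g\in G$ with $gH\subseteq N_2(A,B)$.
\end{enumerate}
The side of the coset is immaterial, since $Hg=g(g^{-1}Hg)$ is a left coset of a conjugate subgroup. The case of abelian $G$ is known. For arbitrary $G$, Dicks and Ivanov (2008) proved that
\begin{equation}\label{eq:DI}
|N_1(A,B)|+|N_2(A,B)|\ge 2\min\{h,\ |A|+|B|-2\},
\end{equation}
where $h$ is the smallest size of a subgroup of $G$ of order at least $3$. We prove the conjecture in a sharper form.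

\begin{theorem}\label{thm:A}
Let $G$ be an arbitrary group and let $A,B\subseteq G$ be finite with $|A|,|B|\ge2$. Then either $|N_1(A,B)|+|N_2(A,B)|\ge2(|A|+|B|-2)$, or $N_3(A,B)\subseteq N_2(A,B)$ contains a left coset $gH$ of a subgroup $H$ with $|H|\ge3$.
\end{theorem}

The pairs for which (i) fails can be described exactly.

\begin{theorem}\label{thm:B}
Let $G$ be an arbitrary group and let $A,B\subseteq G$ be finite with $|A|,|B|\ge2$. Then $|N_1(A,B)|+|N_2(A,B)|<2(|A|+|B|-2)$ if and only if there are nonempty sets $X\subseteq A$, $Y\subseteq B$ and an integer $k\ge3$ with $|XY|=|X|+|Y|-k$ such that one of the following holds: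
\begin{enumerate}
\item[(1)] $X=A$ and $Y=B$;
\item[(2)] $|A\setminus X|+|B\setminus Y|=1$ and $1\le|AB\setminus XY|\le 2k-3$ (and then automatically $|AB\setminus XY|\ge k$).
\end{enumerate}
In that case:
\begin{enumerate}
\item[(a)] $N_2(A,B)=N_3(A,B)=XY$, and every element of this set has at least $k$ representations;
\item[(b)] every $c\in N_2(A,B)$ lies in a left coset $cH\subseteq N_2(A,B)$ of a subgroup $H$ with $|H|\ge k\ge3$ and
\[
|N_1(A,B)|+|N_2(A,B)|\ge 2(|A|+|B|-|H|).
\]
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} follows: if (i) fails, take any $c$ in the nonempty set $XY$; then $cH\subseteq N_2=N_3$. So does \eqref{eq:DI}: if (i) fails, then $|N_1|+|N_2|\ge2|N_2|\ge2|H|\ge 2h$.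

The two examples show that the constants are best possible. A subgroup of $\mathbb Z$ of order at least $3$ is infinite, so (ii) never holds in $\mathbb Z$, and Example~\ref{ex:intervals} attains the bound in (i). For $A=B=G$ of order $3$, condition (i) fails ($6<8$) and $N_4$ is empty, so neither ``$|H|\ge3$'' nor ``$N_3$'' can be improved in Theorem~\ref{thm:A}. Example~\ref{ex:subgroups} attains the bound in Theorem~\ref{thm:B}(b) for every finite $H$ with $|H|\ge3$.

\subsection*{The method}
We argue by minimal counterexample. To an element $x\in G$ we attach two transformed pairs $(A_1,B_1)$ and $(A_2,B_2)$ with $A_iB_i\subseteq AB$ such that, on average over $i=1,2$, the sum $|A|+|B|$ is preserved and $|N_1|+|N_2|$ does not grow (Section~\ref{sec:transforms}). So if (i) fails for $(A,B)$, it fails for one of the transforms. The difficulty is that (ii) does not come back from the transform to the original pair: an element with one representation in $A\times B$ can have two in $A_i\times B_i$, and in general we only have $N_3(A_i,B_i)\subseteq N_2(A,B)$, so that one level is lost at each step. We therefore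 do induction on the structural statement behind Theorem~\ref{thm:B}, and we do not try to pull the structure back. We arrange that the identity has a unique representation, a property that the transforms preserve. It makes $A_iB_i$ large (Section~\ref{sec:deficient}), while the structure of $(A_i,B_i)$ places $A_iB_i$ almost entirely inside the small set $N_2(A,B)$. Section~\ref{sec:three} runs the argument for $|A|=|B|=3$, Sections~\ref{sec:deletion} and~\ref{sec:main} treat the general case, and Section~\ref{sec:classification} derives Theorem~\ref{thm:B}. No outside results are used; the two facts of Kemperman type that we need are proved in Proposition~\ref{prop:deficient}.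

\section{Surplus, deficiency and cores}\label{sec:notation}

A \emph{pair} is a pair $(A,B)$ of finite nonempty subsets of $G$. We picture its multiplication table: the rows are indexed by $A$, the columns by $B$, and the cell $(a,b)$ contains $ab$. Row $a$ lists the set $aB$ and column $b$ lists the set $Ab$. By cancellation an element of $G$ occurs at most once in each row and in each column; in particular $r_{A,B}(z)\le\min\{|A|,|B|\}$. Put
\begin{align*}
f(A,B)&=\sum_{z\in G}\min\{2,r_{A,B}(z)\}=|N_1(A,B)|+|N_2(A,B)|,\\
\sigma(A,B)&=f(A,B)-2(|A|+|B|-2) &&\text{(the \emph{surplus})},\\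
\delta(A,B)&=|A|+|B|-|AB| &&\text{(the \emph{deficiency})}.
\end{align*}
Condition (i) says $\sigma(A,B)\ge0$. A pair is \emph{exceptional} if $|A|,|B|\ge2$ and $\sigma(A,B)<0$. A cell $(a,b)$ is \emph{light} if $r_{A,B}(ab)\le2$; the light cells are those whose removal lowers $f$.

Two symmetries will be used throughout. \emph{Translation} replaces $(A,B)$ by $(gA,Bh)$, and $r_{gA,Bh}(z)=r_{A,B}(g^{-1}zh^{-1})$. \emph{Inversion} replaces $(A,B)$ by $(B^{-1},A^{-1})$, and $r_{B^{-1},A^{-1}}(z)=r_{A,B}(z^{-1})$; it exchanges rows and columns. Both preserve $f,\sigma,\delta$, $|AB|$ and $|A||B|$.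

\begin{lemma}\label{lem:basic}
Let $(A,B)$ be a pair.
\begin{enumerate}
\item[(a)] If $|A|,|B|\ge2$ and $\min\{|A|,|B|\}=2$, then $\sigma(A,B)=0$. Hence an exceptional pair has $|A|,|B|\ge3$.
\item[(b)] If $|A|\ge2$ and row $a$ contains exactly $\beta$ light cells, then $\sigma(A\setminus\{a\},B)=\sigma(A,B)+2-\beta$. The same holds for columns.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $|A|=2$. Every $r_{A,B}(z)$ is at most $2$, so $f=|A||B|=2|B|=2(|A|+|B|-2)$.

(b) Deleting row $a$ lowers $r_{A,B}$ by exactly one on $aB$ and leaves it unchanged elsewhere. The term $\min\{2,r_{A,B}(ab)\}$ drops by one if $(a,b)$ is light and is unchanged otherwise. So $f$ drops by $\beta$, while $2(|A|+|B|-2)$ drops by $2$.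
\end{proof}

Which pairs are exceptional? Since $f\le2|AB|$, every pair with $\delta\ge3$ has $\sigma\le 4-2\delta<0$; and such a pair has $|A|,|B|\ge3$, because $|AB|\ge\max\{|A|,|B|\}$ gives $\delta\le\min\{|A|,|B|\}$. These are not the only exceptional pairs.

\begin{example}\label{ex:stray}
Let $H$ be a subgroup of order $k\ge3$, let $a\notin H$, and put $A=H\cup\{a\}$, $B=H$. For $H=\{1,h,h^2\}$ the table is
\[
\begin{array}{c|ccc}
 & 1 & h & h^2\\ \hline
1 & 1 & h & h^2\\
h & h & h^2 & 1\\
h^2 & h^2 & 1 & h\\
a & a & ah & ah^2
\end{array}
\]
and $f=2\cdot3+3=9<10$. In general $f=2k+k$ and $\sigma=3k-2(2k-1)=2-k<0$, although $\delta(A,B)=1$. A second stray row destroys the exception: for $A=H\cup\{a,a'\}$ with distinct $a,a'\notin H$, the $2k$ cells in rows $a,a'$ contain elements outside $H$ with at most two representations, so $f=4k$ and $\sigma=0$.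
\end{example}

So one stray row or column must be allowed, and the example suggests that one is enough.

\begin{definition}
A \emph{core} of a pair $(A,B)$ is a pair $(X,Y)$ with $X\subseteq A$, $Y\subseteq B$,
\[
|A\setminus X|+|B\setminus Y|\le1\qquad\text{and}\qquad \delta(X,Y)\ge3 .
\]
\end{definition}

Translation and inversion carry cores to cores. The heart of the paper is the following statement.

\begin{theorem}\label{thm:core}
Every exceptional pair has a core.
\end{theorem}

\section{Two transforms}\label{sec:transforms}

We want to modify a pair without enlarging its product set. In an abelian group one may pass to $(A\cup B,A\cap B)$, which keeps the sum of the sizes. In general the product $(A\cup B)(A\cap B)$ lies only in $AB\cup BA$. A substitute that needs nothing but associativity moves a fixed element across the product, $(ax)b=a(xb)$. For $x\in G$ define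
\[
A_1=A\cup Ax,\quad B_1=B\cap x^{-1}B;\qquad\qquad A_2=A\cap Ax^{-1},\quad B_2=B\cup xB .
\]
Put $p=|Ax\setminus A|$ and $q=|xB\setminus B|$. Since $|Ax|=|A|$ we have $p=|A\setminus Ax|$, and multiplying by $x^{-1}$ on the right gives $p=|A\setminus Ax^{-1}|$. In the same way $q=|B\setminus xB|=|B\setminus x^{-1}B|$. Hence
\begin{equation}\label{eq:sizes}
|A_1|=|A|+p,\quad |B_1|=|B|-q,\quad |A_2|=|A|-p,\quad |B_2|=|B|+q .
\end{equation}
The first transform changes $|A|+|B|$ by $p-q$ and the second by $q-p$. Neither need preserve the sum, but their average does, and this is why they are always used together. Multiplying out \eqref{eq:sizes} also gives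
\begin{equation}\label{eq:area}
|A_1||B_1|+|A_2||B_2|=2|A||B|-2pq .
\end{equation}

To follow the representation numbers, write $r=r_{A,B}$ and $r_i=r_{A_i,B_i}$, fix $z\in G$, and let $C=zB^{-1}$. For $v\in G$ call the ordered pair $(v,vx)$ the \emph{edge} starting at $v$, with \emph{ends} $v$ and $vx$.

\begin{lemma}\label{lem:edges}
We have $r(z)=|A\cap C|$. The number $r_1(z)$ counts the edges with both ends in $C$ and at least one end in $A$, and $r_2(z)$ counts the edges with both ends in $A$ and at least one end in $C$.
\end{lemma}

\begin{proof}
For any sets $P,Q$, an element $u\in P$ is the first entry of a representation of $z$ in $P\times Q$ if and only if $u^{-1}z\in Q$, that is, $u\in zQ^{-1}$. So $r_{P,Q}(z)=|P\cap zQ^{-1}|$. Now $zB_1^{-1}=C\cap Cx$ and $zB_2^{-1}=C\cup Cx^{-1}$. An element $u=vx$ lies in $(A\cup Ax)\cap(C\cap Cx)$ if and only if $v,vx\in C$ and one of $v,vx$ lies in $A$. An element $v$ lies in $(A\cap Ax^{-1})\cap(C\cup Cx^{-1})$ if and only if $v,vx\in A$ and one of $v,vx$ lies in $C$.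
\end{proof}

An edge counted by $r_1(z)$ or by $r_2(z)$ has an end in $A\cap C$, and an edge counted by both has both ends in $A\cap C$. Everything we need follows from these two observations.

\begin{lemma}\label{lem:transform}
Let $(A,B)$ be a pair and let $x\ne1$.
\begin{enumerate}
\item[(a)] $A_iB_i\subseteq AB$ for $i=1,2$.
\item[(b)] If $r(z)\le1$, then $r_1(z)+r_2(z)\le 2r(z)$. In particular $N_3(A_i,B_i)\subseteq N_2(A,B)$.
\item[(c)] If the sets $A_i,B_i$ are nonempty, then $\sigma(A_1,B_1)+\sigma(A_2,B_2)\le2\sigma(A,B)$.
\item[(d)] If $1,x\in A\cap B$, then $1\in A_i\cap B_i$ for $i=1,2$. If moreover $r(1)=1$, then $r_1(1)=r_2(1)=1$ and $p,q\ge1$.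
\end{enumerate}
\end{lemma}

\begin{proof}
If $r(z)=0$, then $A\cap C$ is empty and no edge is counted, so $r_1(z)=r_2(z)=0$. This proves (a) and one case of (b). If $r(z)=1$, let $A\cap C=\{w\}$. Only the edges $(w,wx)$ and $(wx^{-1},w)$ can be counted. Neither is counted by both $r_1$ and $r_2$, since its two ends are distinct (here $x\neq1$ is used) and cannot both lie in $\{w\}$. So $r_1(z)+r_2(z)\le2$, which proves (b).

For (c), we have $\min\{2,r_1(z)\}+\min\{2,r_2(z)\}\le2\min\{2,r(z)\}$ for every $z$: by (b) if $r(z)\le1$, and because the left side is at most $4$ if $r(z)\ge2$. Summing over $z$ gives $f(A_1,B_1)+f(A_2,B_2)\le2f(A,B)$, and by \eqref{eq:sizes} the four sizes add up to $2(|A|+|B|)$.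

For (d), we have $1\in B\cap x^{-1}B$ because $1,x\in B$, and $1\in A\cap Ax^{-1}$ because $1,x\in A$; also $1\in A\subseteq A_1$ and $1\in B\subseteq B_2$. Let $r(1)=1$ and take $z=1$, so that $C=B^{-1}$ and $A\cap C=\{1\}$. Since $x\in A$, we have $x\notin C$. Since $x\in B$, we have $x^{-1}\in C$, so $x^{-1}\notin A$. Thus the edge $(1,x)$ has both ends in $A$ and only the end $1$ in $C$: it is counted by $r_2$ and not by $r_1$. The edge $(x^{-1},1)$ has both ends in $C$ and only the end $1$ in $A$: it is counted by $r_1$ and not by $r_2$. So $r_1(1)=r_2(1)=1$. Finally, $x^{-1}\notin A$ gives $1\in A\setminus Ax$, and $x\notin C$ means $x^{-1}\notin B$, which gives $1\in B\setminus xB$.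
\end{proof}

The loss of a level in (b) is real: in $\mathbb Z$ take $A=\{0\}$, $B=\{-1,0,1\}$, $x=1$; then $A_1=\{0,1\}$, $B_1=\{-1,0\}$, and $0$ has one representation before the transform and two after.

\section{Pairs with large deficiency}\label{sec:deficient}

The first use of the transforms is to show that a deficiency $\delta$ forces a coset of size at least $\delta$ through every point of $AB$, and at least $\delta$ representations of every point. The idea is to transform for as long as something improves; when nothing improves, $A\cap B$ is a subgroup.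

\begin{proposition}\label{prop:deficient}
Let $(A,B)$ be a pair and let $c\in AB$.
\begin{enumerate}
\item[(a)] There is a finite subgroup $H$ with $cH\subseteq AB$ and $|H|\ge\delta(A,B)$.
\item[(b)] $r_{A,B}(c)\ge\delta(A,B)$. In particular, if some element has exactly one representation, then $|AB|\ge|A|+|B|-1$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Write $c=a_0b_0$ with $a_0\in A$, $b_0\in B$. If $H$ is a subgroup contained in $a_0^{-1}ABb_0^{-1}$, then $c\,(b_0^{-1}Hb_0)=a_0Hb_0\subseteq AB$. So we may replace $(A,B)$ by $(a_0^{-1}A,Bb_0^{-1})$ and assume $c=1\in A\cap B$.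

Let $\mathcal P$ be the class of pairs $(A',B')$ with $1\in A'\cap B'$ and $A'B'\subseteq AB$. It contains $(A,B)$, and it is finite because $A'\cup B'\subseteq A'B'\subseteq AB$. Choose $(A',B')\in\mathcal P$ with $|A'|+|B'|$ maximal and, subject to this, $|B'|$ minimal. Let $M=A'\cap B'$ and $1\ne x\in M$, and let $p,q$ be computed for $(A',B')$ and $x$. Both transforms lie in $\mathcal P$ by Lemma~\ref{lem:transform}(a),(d). If $p>q$, the first has a larger sum of sizes; if $p<q$, the second has; if $p=q>0$, the first has the same sum and a smaller second set. So $p=q=0$, that is, $A'x=A'$ and $xB'=B'$ for all $x\in M$. The elements $g$ with $A'g=A'$ and $gB'=B'$ form a subgroup, which contains $H=\langle M\rangle$. Since $1\in A'\cap B'$, we get $H\subseteq A'H=A'$ and $H\subseteq HB'=B'$, so $H=M$. Thus $H$ is a finite subgroup contained in $AB$, and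
\[
|AB|\ge|A'\cup B'|=|A'|+|B'|-|M|\ge|A|+|B|-|H| .
\]

(b) First let $r_{A,B}(c)=1$, and translate as above so that $c=1=1\cdot1$. Make the same extremal choice in the subclass of $\mathcal P$ defined by $r_{A',B'}(1)=1$. This subclass contains $(A,B)$, and by Lemma~\ref{lem:transform}(d) it contains the transforms of its members by elements $1\ne x\in A'\cap B'$. For such an $x$ in the extremal pair we would get $p=q=0$ as before, whereas Lemma~\ref{lem:transform}(d) gives $p,q\ge1$. So $M=\{1\}$, and the displayed inequality gives $|AB|\ge|A|+|B|-1$.

In general, let $(a_1,b_1),\dots,(a_s,b_s)$ be the representations of $c$. They lie in distinct rows. Delete the rows $a_2,\dots,a_s$ and call the remaining set $A^*$. Then $c$ has exactly one representation in $A^*\times B$, so $|AB|\ge|A^*B|\ge(|A|-s+1)+|B|-1$, that is, $s\ge\delta(A,B)$.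
\end{proof}

Part (b) has a consequence that controls stray rows: a new row added to a deficient pair creates either no new product or many.

\begin{corollary}\label{cor:gap}
Let $(X,Y)$ be a pair. If $a\notin X$, then $|aY\setminus XY|$ is $0$ or at least $\delta(X,Y)$. If $b\notin Y$, then $|Xb\setminus XY|$ is $0$ or at least $\delta(X,Y)$.
\end{corollary}

\begin{proof}
By inversion it suffices to treat $a$. Let $m=|aY\setminus XY|\ge1$. An element of $aY\setminus XY$ occurs in the table of $(X\cup\{a\},Y)$ only in row $a$, so it has exactly one representation. Proposition~\ref{prop:deficient}(b) gives $|XY|+m\ge(|X|+1)+|Y|-1$.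
\end{proof}

\section{The case $|A|=|B|=3$}\label{sec:three}

By Lemma~\ref{lem:basic}(a) the smallest possible exceptional pairs have $|A|=|B|=3$. Both sets of a core have at least three elements, so here Theorem~\ref{thm:core} asserts that $|AB|=3$; then $AB$ is a coset of a subgroup of order $3$ by Proposition~\ref{prop:deficient}(a). The proof below has the shape of the general one.

Let $|A|=|B|=3$ and $\sigma=\sigma(A,B)<0$, that is, $f\le7$.

\emph{Light cells are rare.} Deleting a row leaves a $2\times3$ table, whose surplus is $0$. By Lemma~\ref{lem:basic}(b) each row has $\sigma+2\le1$ light cells, and so has each column.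

\emph{A unique product.} If no element has exactly one representation, then $2|AB|=f\le7$, so $|AB|=3$ and we are done. Suppose instead that some element has exactly one representation; we derive a contradiction. After a translation, $1\in A\cap B$ and $r(1)=1$. Then $|AB|\ge5$ by Proposition~\ref{prop:deficient}(b), so $|N_2|=f-|AB|\le2$.

\emph{The sets $A$ and $B$ overlap.} The cell $(1,1)$ is light, so the other cells of row $1$ and column $1$ are not. Hence the two-element sets $A\setminus\{1\}$ and $B\setminus\{1\}$ lie in $N_2$, which has at most two elements. So $A=B=\{1,x,y\}$ and $N_2=\{x,y\}$.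

\emph{Transform by $x$.} Columns $1$ and $x$ have at most one light cell each, so $A\cup Ax$ has at most two elements outside $N_2$. Hence $3+p\le4$. Rows $1$ and $x$ give $3+q\le4$. By Lemma~\ref{lem:transform}(d), $p=q=1$. The transformed tables have shapes $4\times2$ and $2\times4$, so both have surplus $0$. This contradicts Lemma~\ref{lem:transform}(c), which bounds the sum of the two surpluses by $2\sigma<0$.

Two things change for larger sets. A table with a row deleted, and a transformed table, need no longer have surplus $0$; by induction we only know that, if exceptional and smaller, it has a core. For a deleted row we must show that the core survives when the row is put back, which is the subject of the next section. For a transform we must reach a contradiction from the core; this is Step~6 of Section~\ref{sec:main}.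

\section{Putting back a deleted row}\label{sec:deletion}

The danger is that stray rows accumulate: the smaller pair may already have one, and the restored row would be a second. Example~\ref{ex:stray} suggests that two stray lines cost too much, and Corollary~\ref{cor:gap} makes this precise.

\begin{lemma}\label{lem:restore}
Let $\sigma(A,B)<0$. If $(A\setminus\{a\},B)$ has a core for some $a\in A$, or $(A,B\setminus\{b\})$ has a core for some $b\in B$, then $(A,B)$ has a core.
\end{lemma}

\begin{proof}
By inversion we may assume that $(A\setminus\{a\},B)$ has a core $(X,Y)$. Let $k=\delta(X,Y)\ge3$. If $X=A\setminus\{a\}$ and $Y=B$, then $(X,Y)$ is a core of $(A,B)$. Otherwise exactly two elements are missing, and we are in one of two cases: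
\begin{enumerate}
\item[($\alpha$)] $A=X\cup\{a,a'\}$ and $B=Y$, with $a,a'\notin X$ distinct; put $L=aY$ and $L'=a'Y$;
\item[($\beta$)] $A=X\cup\{a\}$ and $B=Y\cup\{b\}$, with $a\notin X$ and $b\notin Y$; put $L=aY$ and $L'=Xb$.
\end{enumerate}
If $L\subseteq XY$, then $(X\cup\{a\})Y=XY$, so $(X\cup\{a\},Y)$ has deficiency $k+1$ and misses one element of $(A,B)$: it is a core. If $L'\subseteq XY$, then for the same reason $(X\cup\{a'\},Y)$ is a core in case ($\alpha$) and $(X,Y\cup\{b\})$ is a core in case ($\beta$).

Suppose that neither inclusion holds. By Corollary~\ref{cor:gap}, $|L\setminus XY|\ge k$ and $|L'\setminus XY|\ge k$. Each element of $XY$ has at least $k\ge3$ representations by Proposition~\ref{prop:deficient}(b), so it contributes $2$ to $f(A,B)$. The sets $L$ and $L'$ are read from disjoint sets of cells of the table of $(A,B)$, namely $\{a\}\times Y$ and $\{a'\}\times Y$, or $\{a\}\times Y$ and $X\times\{b\}$. So an element outside $XY$ contributes at least $1$ if it lies in one of $L,L'$, and $2$ if it lies in both. Therefore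
\[
f(A,B)\ge2|XY|+|L\setminus XY|+|L'\setminus XY|\ge 2(|X|+|Y|-k)+2k=2(|A|+|B|-2),
\]
which contradicts $\sigma(A,B)<0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:core}}\label{sec:main}

Suppose that some exceptional pair has no core. We need a measure of size that decreases both under deletion and under one of the two transforms. The sum $|A|+|B|$ is constant on average under the transforms, but by \eqref{eq:area} the product $|A||B|$ decreases on average, and by Lemma~\ref{lem:transform}(c) the surplus does not increase on average. So among the exceptional pairs without a core choose $(A,B)$ with $|AB|$ minimal; subject to this, with $\sigma(A,B)$ minimal; and subject to both, with $|A||B|$ minimal. The second choice is possible because $\sigma\ge-2(|A|+|B|)\ge-4|AB|$. Write $\sigma=\sigma(A,B)\le-1$, $n=|A|+|B|$, $r=r_{A,B}$ and $N_i=N_i(A,B)$. The choice gives the following property.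
\begin{enumerate}
\item[(M)] Let $(A',B')$ be a pair with $|A'|,|B'|\ge2$ and $A'B'\subseteq AB$. If $\sigma(A',B')<\sigma$, or $\sigma(A',B')=\sigma$ and $|A'||B'|<|A||B|$, then $(A',B')$ has a core.
\end{enumerate}
Every translate of $(A,B)$ is again such a minimal pair.

\medskip\noindent\textbf{Step 1: every row and every column has at most one light cell.}
Suppose that row $a$ has $\beta\ge2$ light cells. By Lemma~\ref{lem:basic}, $|A\setminus\{a\}|\ge2$ and $\sigma(A\setminus\{a\},B)=\sigma+2-\beta\le\sigma$. By (M) the pair $(A\setminus\{a\},B)$ has a core, and by Lemma~\ref{lem:restore} so has $(A,B)$, a contradiction. The argument for a column is the same, with $(A,B\setminus\{b\})$.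

\medskip\noindent\textbf{Step 2: a unique product, and the size of $N_2$.}
If no element had exactly one representation, then $2|AB|=f\le2n-5$, so $|AB|\le n-3$ and $(A,B)$ would be its own core. So some $c=a_0b_0$ has $r(c)=1$. Replacing $(A,B)$ by $(a_0^{-1}A,Bb_0^{-1})$, we assume that $1\in A\cap B$ and $r(1)=1$. By Proposition~\ref{prop:deficient}(b),
\[
|AB|=n-1+j\quad\text{with } j\ge0,
\]
and since $f=2n-4+\sigma$,
\begin{equation}\label{eq:N2}
|N_2|=f-|AB|=n-3-j+\sigma .
\end{equation}
Thus the unique product makes $N_1$ large and hence $N_2$ small. The remaining steps find many elements in $N_2$.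

\medskip\noindent\textbf{Step 3: $A\cap B$ contains an element $x\ne1$.}
Such an element is what Lemma~\ref{lem:transform}(d) requires. The cell $(1,1)$ is light, so by Step~1 no other cell of row $1$ or column $1$ is light. Row $1$ lists $B$ and column $1$ lists $A$, so $(A\cup B)\setminus\{1\}\subseteq N_3\subseteq N_2$. With \eqref{eq:N2} this gives $n-|A\cap B|-1\le n-3-j+\sigma$, so $|A\cap B|\ge2+j-\sigma\ge3$.

Fix $x\in A\cap B$ with $x\ne1$, form the transforms $(A_i,B_i)$, and write $r_i=r_{A_i,B_i}$. By Lemma~\ref{lem:transform}(d), $1\in A_i\cap B_i$, $r_i(1)=1$ and $p,q\ge1$. The table of $(A,B)$ has columns $1$ and $x$, which list $A$ and $Ax$, and rows $1$ and $x$, which list $B$ and $xB$. By Step~1,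
\begin{equation}\label{eq:two}
|(A\cup Ax)\setminus N_2|\le2\qquad\text{and}\qquad|(B\cup xB)\setminus N_2|\le2 .
\end{equation}

\medskip\noindent\textbf{Step 4: $|p-q|\le j$, and all four sets $A_i,B_i$ have at least two elements.}
The second claim is needed for (M). Since $r_i(1)=1$ and $A_iB_i\subseteq AB$, Proposition~\ref{prop:deficient}(b) and \eqref{eq:sizes} give
\[
n+(p-q)-1\le|A_1B_1|\le n-1+j,\qquad n+(q-p)-1\le|A_2B_2|\le n-1+j .
\]
Hence $|p-q|\le j$, and so
\begin{equation}\label{eq:sum}
|A_i|+|B_i|\ge n-j\qquad(i=1,2).
\end{equation}
The sets $A_1\supseteq A$ and $B_2\supseteq B$ are large enough. By \eqref{eq:two} and \eqref{eq:N2}, $|A|+p-2\le n-3-j+\sigma$, so $p\le|B|-1-j+\sigma\le|B|-2-j$. Then $q\le p+j\le|B|-2$, that is, $|B_1|\ge2$. Also $|B|+q-2\le n-3-j+\sigma$, so $q\le|A|-2-j$ and $p\le q+j\le|A|-2$, that is, $|A_2|\ge2$.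

\medskip\noindent\textbf{Step 5: one of the transforms has a core.}
Let $\sigma_i=\sigma(A_i,B_i)$. By Lemma~\ref{lem:transform}(c), $\sigma_1+\sigma_2\le2\sigma$. If some $\sigma_i<\sigma$, then (M) applies to $(A_i,B_i)$. Otherwise $\sigma_1=\sigma_2=\sigma$; since $pq\ge1$, equation \eqref{eq:area} gives $|A_i||B_i|<|A||B|$ for some $i$, and (M) applies again. Fix such an $i$ and let $(X,Y)$ be a core of $(A_i,B_i)$.

\medskip\noindent\textbf{Step 6: the contradiction.}
A priori the element missing from the core could be anywhere, and its row or column would be out of our control. The unique product locates it. By Proposition~\ref{prop:deficient}(b), every element of $XY$ has at least three representations in $X\times Y$. Since $r_i(1)=1$, we have $1\notin XY$, so $1$ does not lie in both $X$ and $Y$. But $1\in A_i\cap B_i$ and at most one element is missing. Hence either $X=A_i\setminus\{1\}$ and $Y=B_i$, or $X=A_i$ and $Y=B_i\setminus\{1\}$. The missing line is row $1$ or column $1$ of the table of $(A_i,B_i)$, and accordingly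
\[
A_iB_i=XY\cup B_i\qquad\text{or}\qquad A_iB_i=XY\cup A_i .
\]
Now $XY\subseteq N_3(A_i,B_i)\subseteq N_2$ by Lemma~\ref{lem:transform}(b). For both values of $i$ we have $A_i\subseteq A\cup Ax$ and $B_i\subseteq B\cup xB$, so by \eqref{eq:two} the set $A_iB_i$ has at most two elements outside $N_2$. With \eqref{eq:N2},
\[
|A_iB_i|\le|N_2|+2=n-1-j+\sigma .
\]
On the other hand $r_i(1)=1$, so Proposition~\ref{prop:deficient}(b) and \eqref{eq:sum} give $|A_iB_i|\ge|A_i|+|B_i|-1\ge n-1-j$. Therefore $\sigma\ge0$, a contradiction. Theorem~\ref{thm:core} is proved. \qed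

\section{The classification}\label{sec:classification}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $n=|A|+|B|$, and let $(X,Y)$ be any core of $(A,B)$, with $k=\delta(X,Y)\ge3$ and $m=|AB\setminus XY|$. By Proposition~\ref{prop:deficient}(b), every element of $XY$ has at least $k$ representations in $X\times Y$, hence in $A\times B$. We compute $f=f(A,B)$.

If $X=A$ and $Y=B$, then $N_1=N_2=N_3=XY$ and
\begin{equation}\label{eq:case1}
f=2(n-k)<2(n-2).
\end{equation}
Suppose that one element is missing; by inversion we may take $A=X\cup\{a\}$ and $Y=B$. The $m$ elements of $AB\setminus XY$ occur only in row $a$, so each has exactly one representation. Hence $N_2=N_3=XY$, and since $|XY|=n-1-k$,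
\begin{equation}\label{eq:case2}
f=2(n-1-k)+m=2(n-2)-(2k-2-m).
\end{equation}
So $f<2(n-2)$ if and only if $m\le2k-3$. If $m\ge1$, then $m\ge k$ by Corollary~\ref{cor:gap}. A triple $X,Y,k$ as in (1) or (2) is a core with deficiency $k$, so these computations prove the ``if'' direction, the parenthetical claim in (2), and (a).

Conversely, let $f<2(n-2)$. Theorem~\ref{thm:core} provides a core $(X,Y)$. If no element is missing, we are in case (1). If one element is missing and $m=0$, then $|AB|=|XY|=n-1-k$, and case (1) holds for the triple $A$, $B$, $k+1$. If one element is missing and $m\ge1$, then $m\le2k-3$ by \eqref{eq:case2}, which is case (2).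

For (b), let $c\in N_2=XY$. Proposition~\ref{prop:deficient}(a), applied to $(X,Y)$, gives a subgroup $H$ with $cH\subseteq XY$ and $|H|\ge k$. In case (1), \eqref{eq:case1} gives $f\ge2(n-|H|)$. In case (2), \eqref{eq:case2} and $m\ge k\ge3$ give $f\ge2(n-1-|H|)+3>2(n-|H|)$.
\end{proof}

\begin{example}\label{ex:range}
Every value of $|AB\setminus XY|$ allowed in case (2) occurs. Let $3\le k\le m$, let $G=\mathbb Z/m\mathbb Z\times\mathbb Z$, written additively, let $H=\mathbb Z/m\mathbb Z\times\{0\}$ and $g=(0,1)$, and let $T\subseteq H$ have $k$ elements. Put $X=H$, $A=H\cup\{-g\}$ and $Y=B=H\cup(g+T)$. Then $X+Y=H\cup(g+H)$, so $\delta(X,Y)=m+(m+k)-2m=k$. Row $-g$ lists $(-g+H)\cup T$, so $(A+B)\setminus(X+Y)=-g+H$ has $m$ elements. By \eqref{eq:case2}, $\sigma(A,B)=m+2-2k$, which is negative exactly for $m\le2k-3$.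
\end{example}

\begin{remark}
The hypothesis $|A|,|B|\ge2$ cannot be dropped. If $|A|=1$ and $|B|\ge3$, then $f=|B|$ and $\sigma=2-|B|<0$, but $N_2$ is empty and there is no core. The induction must therefore keep away from singletons, which is the task of Lemma~\ref{lem:basic}(a) in Step~1 and of Step~4. Step~4 in turn depends on Step~1 through \eqref{eq:two}. To see what happens without it, take $m\le 2k-3$ in Example~\ref{ex:range} and replace $A$ by $g+A=\{0\}\cup(g+H)$. This exceptional pair has $r(0)=1$, and row $0$ has $m$ light cells. An element $x\in g+T$ lies in both sets, and the first set of the second transform, which consists of those $v\in g+A$ with $v+x\in g+A$, is the singleton $\{0\}$.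
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Quelques applications de la m\'ethode isoperim\'etrique},
\texttt{https://www.math.u-bordeaux.fr/\textasciitilde{}ebalandraud/YoH/OSerra.pdf}.

\end{thebibliography}
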